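\title{Uninorm logic and involutive uninorm logic are decidable}

\begin{abstract}
We prove that uninorm logic UL and involutive uninorm logic IUL are decidable, and more generally that the universal theories of their totally ordered algebras are decidable. A countermodel is encoded as a total preorder on $\mathbb N^n$ that is compatible with addition and in which finitely many triples satisfy a residuation condition. The main theorem states that every such preorder can be replaced by one that is definable in Presburger arithmetic, satisfies the same residuation conditions, and agrees with the given one on any prescribed finite set of pairs. The obstacle to definability is irrationality, and the key observation is that where the order is irrational it is dense, and where it is dense a residuation condition becomes an equation, which survives rational approximation.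
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Formulas are built from a countably infinite set of propositional variables with the binary connectives $\wedge,\vee,\cdot,\to$ and the constants $t,f,\top,\bot$.

\begin{definition}\label{def:UL}
A \emph{UL-algebra} is an algebra $(A,\wedge,\vee,\cdot,\to,t,f,\bot,\top)$ such that
\begin{itemize}
\item $(A,\wedge,\vee,\bot,\top)$ is a bounded lattice with least element $\bot$ and greatest element $\top$;
\item $(A,\cdot,t)$ is a commutative monoid;
\item \emph{residuation} holds: $x\cdot y\le z\iff x\le y\to z$ for all $x,y,z\in A$;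
\item $f$ is an arbitrary element of $A$;
\item \emph{prelinearity} holds: $((x\to y)\wedge t)\vee((y\to x)\wedge t)=t$ for all $x,y\in A$.
\end{itemize}
Put $\neg x=x\to f$. An \emph{IUL-algebra} is a UL-algebra with $\neg\neg x=x$ for all $x$. A \emph{UL-chain} (\emph{IUL-chain}) is a UL-algebra (IUL-algebra) whose lattice order is total.
\end{definition}

A formula $\varphi$ is a \emph{theorem of uninorm logic} UL if $t\le v(\varphi)$ for every valuation $v$ of the variables in every UL-algebra, and a \emph{theorem of involutive uninorm logic} IUL if this holds for all IUL-algebras. The logic UL was introduced by Metcalfe and Montagna. Equivalently, UL is the extension of the bounded commutative full Lambek calculus FL$_e$ by the axiom $((\varphi\to\psi)\wedge t)\vee((\psi\to\varphi)\wedge t)$, and IUL is the extension of UL by the axiom $\neg\neg\varphi\to\varphi$.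

The product is a conjunction that need not be idempotent and whose unit $t$ need not be the top element; residuation says that $y\to z$ is the largest $x$ with $xy\le z$. Three consequences of residuation are used throughout. First, $t\le x\to y$ iff $x\le y$. Second, $(x\vee y)z=xz\vee yz$, because both sides lie below $w$ exactly when $x\le z\to w$ and $y\le z\to w$; in particular the product is monotone. Third, $\bot\cdot a=\bot$, because $\bot\le a\to\bot$. By the first consequence, prelinearity is automatic when the order is total.

Metcalfe's chapter on proof theory \cite{Metcalfe} states that the decidability of UL and IUL, and of their corresponding hypersequent calculi, is still open. The problem is thus to determine whether the set of theorems of UL is decidable, and likewise for IUL. The answer is positive in both cases.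

\begin{theorem}\label{thm:A}
The set of theorems of UL and the set of theorems of IUL are decidable.
\end{theorem}

We prove a stronger statement. Formulas are the terms of the first-order language of UL-algebras. A \emph{universal sentence} has the form $\forall\bar x\,\psi$ with $\psi$ a Boolean combination of equations between terms, and a \emph{quasi-equation} is a universal sentence whose matrix is an implication from a finite conjunction of equations to an equation. For a finite set $\Gamma$ of formulas, $\Gamma\vdash\varphi$ means that every valuation with $t\le v(\gamma)$ for all $\gamma\in\Gamma$ has $t\le v(\varphi)$. These relations and the quasi-equational theories carry the same information, since $t\le\gamma$ is the equation $t\wedge\gamma=t$ and $\alpha=\beta$ is equivalent to $t\le(\alpha\to\beta)\wedge(\beta\to\alpha)$.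

\begin{theorem}\label{thm:B}
The universal first-order theory of UL-chains and that of IUL-chains are decidable. Hence the quasi-equational theories of UL-algebras and of IUL-algebras (the finite consequence relations $\Gamma\vdash\varphi$) are decidable.
\end{theorem}

Half of such a statement is free: the classes in question are finitely axiomatized, so by G\"odel's completeness theorem the sentences valid in them can be enumerated. The other half asks for an effective list of countermodels that is rich enough to refute everything refutable. The first guess is the list of finite algebras. For Theorem~\ref{thm:B} it is too short.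

\begin{example}\label{ex:Z}
The quasi-equation $xy=t\Rightarrow x=t$ holds in every finite UL-chain. Indeed, $x^k=x^l$ for some $k<l$, and multiplying by $y^k$ gives $x^{l-k}=t$; but $x>t$ would give $x^{l-k}\ge x>t$, and $x<t$ would give $x^{l-k}\le x<t$. It fails in the chain $\{\bot\}\cup\mathbb Z\cup\{\top\}$ in which the product of integers is their sum, $\top\cdot x=\top$ for $x\ne\bot$, $\bot\cdot x=\bot$, and $t=f=0$. Here $x\to y=y-x$ for $x\in\mathbb Z$ (with $\top-x=\top$ and $\bot-x=\bot$), $\bot\to y=\top$, $\top\to\top=\top$, and $\top\to y=\bot$ for $y\ne\top$. Negation is $x\mapsto-x$ on $\mathbb Z$ and exchanges $\bot$ and $\top$, so this is an IUL-chain.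
\end{example}

The countermodel of Example~\ref{ex:Z} is infinite but is described by linear arithmetic over the integers, which is a decidable theory. We show that countermodels of this kind always suffice. To say this precisely, note that a valuation in a chain that refutes a formula involves finitely many elements $a_1,\dots,a_n$, the values of the subformulas. The monoid they generate is a quotient of $\mathbb N^n$, where $\mathbb N=\{0,1,2,\dots\}$, and the order of the chain pulls back along $x\mapsto a_1^{x_1}\cdots a_n^{x_n}$ to the following structure.

\begin{definition}\label{def:order}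
An \emph{order} on $\mathbb N^n$ is a total preorder $\le$ (a reflexive, transitive relation in which any two elements are comparable) such that $x\le y$ implies $x+z\le y+z$. Write $x\equiv y$ if $x\le y\le x$, and $x<y$ if $y\not\le x$. A triple $(u,v,w)$ of elements of $\mathbb N^n$ is \emph{residual} for $\le$ if
\[
x+u\le v\iff x\le w\qquad\text{for all }x\in\mathbb N^n .
\]
\end{definition}

The relation $\equiv$ is a congruence, that is, an equivalence relation with $x\equiv y\Rightarrow x+z\equiv y+z$; we call it the congruence of $\le$. Inequalities may be added and multiplied by natural numbers. Strict inequalities may be canceled, $x+z<y+z\Rightarrow x<y$, but not translated: $x<y$ gives only $x+z\le y+z$. The symbol $\le$ between vectors always denotes an order in the sense of Definition~\ref{def:order}, so that elements may well be $<0$; the componentwise order is always called by that name.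

That a subformula has the right value is, for every connective but one, a comparison of two given vectors. The exception is $\to$, which gives a residual triple, a condition on all of $\mathbb N^n$.

\emph{Presburger arithmetic} is the first-order theory of $(\mathbb N,+,0,1)$; it is decidable. A relation on $\mathbb N$ is \emph{definable} if a formula of this theory defines it; this word always refers to Presburger arithmetic. Integers are coded as differences of natural numbers. Every subgroup $H$ of $\mathbb Z^r$ is generated by finitely many elements $b_1,\dots,b_l$, so $H$, its cosets, and every homomorphism $\eta:H\to\mathbb Z^s$ are definable: $\eta(g)=g'$ iff there are integers $k_j$ with $g=\sum k_jb_j$ and $g'=\sum k_j\eta(b_j)$.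

\begin{theorem}\label{thm:C}
Let $\le$ be an order on $\mathbb N^n$, let $T$ be a finite set of residual triples for $\le$, and let $S\subset\mathbb N^n\times\mathbb N^n$ be finite. Then there is a Presburger-definable order $\le'$ on $\mathbb N^n$ for which all triples of $T$ are residual and such that $x\le'y\iff x\le y$ for all $(x,y)\in S$.
\end{theorem}

Section~\ref{sec:logic} derives Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:C}; Sections~\ref{sec:cong}--\ref{sec:proof} prove Theorem~\ref{thm:C}, following the plan given at the end of Section~\ref{sec:idea}.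

\section{The main idea in rank two}\label{sec:idea}

The simplest orders that are not definable come from a linear form with irrational slope. There are two cases, according to the signs of the coefficients, and they call for two different remedies.

\begin{lemma}\label{lem:kronecker}
Let $\alpha>0>\beta$ be real numbers with $\alpha/\beta$ irrational. Then $\{k\alpha+l\beta:k,l\in\mathbb N\}$ is dense in $\mathbb R$.
\end{lemma}

\begin{proof}
Let $r\in\mathbb R$ and $\varepsilon>0$. The multiples $k\alpha$, $k\in\mathbb N$, are dense modulo $|\beta|$ and remain so when finitely many are omitted. So there are $k\in\mathbb N$ with $k\alpha>r+\varepsilon$ and $l\in\mathbb Z$ with $|k\alpha+l\beta-r|<\varepsilon$. Then $l|\beta|>k\alpha-r-\varepsilon>0$, so $l\in\mathbb N$.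
\end{proof}

\begin{example}[opposite signs]\label{ex:minus}
On $\mathbb N^2$ let $\lambda(x)=x_1-\sqrt2\,x_2$ and $x\le y$ iff $\lambda(x)\le\lambda(y)$. This order is not definable. Otherwise the set of numbers $\lceil\sqrt2\,l\rceil$, the least $k$ with $(k,l)\ge0$, would be definable; it has density $1/\sqrt2$, whereas definable subsets of $\mathbb N$ are eventually periodic and have rational density.

Let $(u,v,w)$ be residual. Taking $x=w$ gives $\lambda(w)\le\lambda(v)-\lambda(u)$. If the inequality were strict, Lemma~\ref{lem:kronecker} would give $x\in\mathbb N^2$ with $\lambda(w)<\lambda(x)<\lambda(v)-\lambda(u)$, so that $x+u\le v$ but $x\not\le w$. Hence $\lambda(w+u)=\lambda(v)$, and $w+u=v$ because $\lambda$ is injective. \emph{Density has turned the residuation condition into an equation.} The equation does not depend on the order: if $\le'$ is the restriction to $\mathbb N^2$ of any total group order on $\mathbb Z^2$, then $x+u\le'w+u$ iff $x\le'w$, so $(u,v,w)$ is residual for $\le'$.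

It remains to respect $S$. Choose a rational $r/s$ so close to $\sqrt2$ that $sd_1-rd_2$ has the sign of $\lambda(d)$ for the finitely many differences $d=x-y\ne0$ with $(x,y)\in S$, and call $d\in\mathbb Z^2$ positive if the first nonzero entry of $(sd_1-rd_2,d_1,d_2)$ is positive. This order is definable. For instance, to keep $(7,5)<0<(3,2)$ any $r/s$ strictly between $7/5$ and $3/2$ will do, say $10/7$.
\end{example}

\begin{example}[equal signs]\label{ex:plus}
Now let $\lambda(x)=x_1+\sqrt2\,x_2$. The set $\lambda(\mathbb N^2)$ is discrete, and residual triples need not be equations: $((1,0),(0,1),(0,0))$ is residual, since $\lambda(x)\le\sqrt2-1$ and $\lambda(x)\le0$ both mean $x=0$. But here most of the order is irrelevant. Let $\mathcal M$ be the finite set of vectors that occur on the right of a comparison in $T$ or $S$, let $\mu\ge0$ bound $\lambda$ on $\mathcal M$, and put $x\le'y$ iff $\lambda(x)\le\lambda(y)$ or $\lambda(y)>\mu$. This is an order because $\lambda\ge0$; it satisfies $x\le'm\iff x\le m$ for $m\in\mathcal M$, so it keeps $T$ and $S$; and it is definable because only finitely many $x$ have $\lambda(x)\le\mu$.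
\end{example}

The general proof first forgets what $T$ and $S$ cannot see, as in Example~\ref{ex:plus}, and then shows that all irrationality that survives is of the type of Example~\ref{ex:minus}. Four difficulties arise.
\begin{enumerate}
\item The congruence $\equiv$ is arbitrary, and the monoid $\mathbb N^n/{\equiv}$ need not be cancellative. Section~\ref{sec:cong} shows that $\equiv$ is always definable and that every comparison can be moved to one of finitely many base points at which a group $\mathbb Z^I$ acts.
\item The real-valued measure $\lambda$ is in general defined only on parts of $\mathbb N^n$. Section~\ref{sec:scales} isolates the data, called a scale, along which an order can be changed without destroying residual triples.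
\item Scales must be constructed. Section~\ref{sec:balanced} builds one from a positive and a negative element of comparable size, and shows that different scales are nested and do not interfere.
\item Irrationality is detected locally, in the group $\mathbb Z^I$ acting at a base point, while a scale is global. Section~\ref{sec:levels} shows that, after forgetting, every local irrationality comes from a scale.
\end{enumerate}
Section~\ref{sec:proof} reorders along finitely many scales and proves that the result is definable.

\section{From formulas to orders on $\mathbb N^n$}\label{sec:logic}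

\subsection*{Chains suffice}

\begin{proposition}\label{prop:chains}
Every UL-algebra (IUL-algebra) is a subdirect product of UL-chains (IUL-chains). Consequently a quasi-equation holds in all UL-algebras (IUL-algebras) iff it holds in all UL-chains (IUL-chains).
\end{proposition}

\begin{proof}
By Birkhoff's subdirect representation theorem, every algebra embeds in a product of subdirectly irreducible homomorphic images of itself, projecting onto each factor; and in a subdirectly irreducible algebra the intersection of two congruences different from the identity is different from the identity. Homomorphic images of UL-algebras are UL-algebras, because residuation is equivalent, in the presence of the lattice and monoid laws, to the laws $x(y\vee z)=xy\vee xz$, $x\to(y\wedge z)=(x\to y)\wedge(x\to z)$, $x(x\to y)\le y$ and $y\le x\to xy$: the first two make $x\cdot{-}$ and $x\to{-}$ monotone, so $xy\le z$ gives $x\le y\to yx\le y\to z$, and $x\le y\to z$ gives $xy\le y(y\to z)\le z$. The law $\neg\neg x=x$ also passes to images. So it suffices to show that a subdirectly irreducible UL-algebra $A$ is a chain.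

For $a\le t$ let $x\sim_ay$ iff $a^kx\le y$ and $a^ky\le x$ for some $k\in\mathbb N$; since $a\le t$, a larger $k$ works as well. The relation is reflexive and symmetric, and it is transitive because $a^kx\le y$ and $a^ly\le w$ give $a^{k+l}x\le w$. It respects the operations: if $a^kx\le y$, then $a^kxz\le yz$; $a^k(x\wedge z)\le y\wedge z$ and $a^k(x\vee z)=a^kx\vee a^kz\le y\vee z$, as $a^kz\le z$; $a^k(z\to x)\le z\to y$, as $a^k(z\to x)z\le a^kx\le y$; and $a^k(y\to z)\le x\to z$, as $a^kx(y\to z)\le y(y\to z)\le z$. So $\sim_a$ is a congruence, and $a\sim_at$.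

Let $a,b\le t$ with $a\vee b=t$, and suppose $x\sim_ay$ and $x\sim_by$. Then $c=(x\to y)\wedge(y\to x)$ satisfies $c\ge a^k$ and $c\ge b^l$ for some $k,l$. The element $t=(a\vee b)^{k+l}$ is the join of the products $a^ib^j$ with $i+j=k+l$; each has $i\ge k$ or $j\ge l$ and so lies below $a^k$ or $b^l$. Hence $t\le c$ and $x=y$. By irreducibility one of $\sim_a,\sim_b$ is the identity, so $a=t$ or $b=t$. Prelinearity allows us to take $a=(x\to y)\wedge t$ and $b=(y\to x)\wedge t$, which gives $x\le y$ or $y\le x$.

The last statement holds because quasi-equations are preserved by products and subalgebras.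
\end{proof}

\subsection*{Admissible orders}

Let $\chi$ be a Boolean combination of equations between terms. Fix a finite set $\Phi$ of terms that is closed under subterms and contains $t,f,\bot,\top$ and all terms of $\chi$. In the UL case let $E=\Phi$. In the IUL case let $E=\Phi\sqcup\{\bar\alpha:\alpha\in\Phi\}$, where the new symbol $\bar\alpha$ stands for the negation of $\alpha$. Let $e_\xi$, $\xi\in E$, be the unit vectors of $\mathbb N^E$. An order $\le$ on $\mathbb N^E$ is \emph{admissible for $\chi$} if
\begin{itemize}
\item[(A1)] $e_t\equiv0$, $2e_\bot\equiv e_\bot$, $2e_\top\le e_\top$, and $e_\bot+e_\xi\le e_\bot\le e_\xi\le e_\top$ for all $\xi\in E$;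
\item[(A2)] for $\alpha\wedge\beta\in\Phi$, either $e_{\alpha\wedge\beta}\equiv e_\alpha\le e_\beta$ or $e_{\alpha\wedge\beta}\equiv e_\beta\le e_\alpha$; for $\alpha\vee\beta\in\Phi$, either $e_{\alpha\vee\beta}\equiv e_\alpha\ge e_\beta$ or $e_{\alpha\vee\beta}\equiv e_\beta\ge e_\alpha$;
\item[(A3)] $e_{\alpha\cdot\beta}\equiv e_\alpha+e_\beta$ for $\alpha\cdot\beta\in\Phi$;
\item[(A4)] $(e_\alpha,e_\beta,e_{\alpha\to\beta})$ is residual for $\alpha\to\beta\in\Phi$;
\item[(A5)] in the IUL case, $(e_{\bar\alpha},e_f,e_\alpha)$ is residual for $\alpha\in\Phi$;
\item[(A6)] $\chi$ is true when each equation $\alpha=\beta$ is read as $e_\alpha\equiv e_\beta$.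
\end{itemize}

\begin{proposition}\label{prop:adm}
$\chi$ is satisfiable in a UL-chain (IUL-chain) iff there is an order that is admissible for $\chi$ in the UL case (IUL case).
\end{proposition}

\begin{proof}
Let $v$ be a valuation in a chain that satisfies $\chi$. Put $v(\bar\alpha)=\neg v(\alpha)$, let $\pi(x)=\prod_\xi v(\xi)^{x_\xi}$, and let $x\le y$ iff $\pi(x)\le\pi(y)$. This is an order because the product is monotone, and $\pi(e_\xi)=v(\xi)$. Conditions (A1)--(A3) and (A6) restate facts about these values; (A4) is residuation, $\pi(x)v(\alpha)\le v(\beta)\iff\pi(x)\le v(\alpha\to\beta)$; and (A5) is $\pi(x)\cdot\neg v(\alpha)\le f\iff\pi(x)\le\neg\neg v(\alpha)=v(\alpha)$.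

Conversely, let $\le$ be admissible and let $M=\mathbb N^E/{\equiv}$, a totally ordered commutative monoid; we write vectors for their classes. By (A1), a sum $x$ of $r\ge1$ generators satisfies $e_\bot=re_\bot\le x\le re_\top\le e_\top$, and $0=e_t$ is such a sum. So $e_\bot$ is the least and $e_\top$ the greatest element of $M$. Iterating $e_\bot+e_\xi\le e_\bot$ gives $e_\bot+x\le e_\bot$, hence $e_\bot+x=e_\bot$ for all $x$.

The monoid $M$ need not have an implication, since $\{x:x+a\le b\}$ need not have a largest element. We therefore pass to downsets of $M$, where this set is itself the implication. Write ${\downarrow}X$ for the downset generated by $X\subseteq M$ and ${\downarrow}x={\downarrow}\{x\}$. Suppose that $\gamma$ is a closure operator on the subsets of $M$ (so $X\subseteq\gamma X=\gamma\gamma X$, $\gamma$ is monotone, and $X$ is \emph{closed} if $\gamma X=X$) such that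
\begin{itemize}
\item[(i)] closed sets are downsets containing $e_\bot$;
\item[(ii)] $\gamma X+\gamma Y\subseteq\gamma(X+Y)$ for all $X,Y\subseteq M$;
\item[(iii)] ${\downarrow}e_\alpha$ is closed for all $\alpha\in\Phi$.
\end{itemize}
Let $A$ be the set of closed sets. Downsets of a chain form a chain under inclusion, so $A$ is a chain, with least element ${\downarrow}e_\bot$ and greatest element $M={\downarrow}e_\top$ by (i) and (iii). Put
\[
D\cdot D'=\gamma(D+D'),\qquad D\to D'=\{x:x+D\subseteq D'\},\qquad t={\downarrow}0={\downarrow}e_t,\qquad f={\downarrow}e_f .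
\]
The product is commutative. It is associative because, by (ii), $\gamma(\gamma(D+D')+D'')=\gamma(D+D'+D'')$, and likewise for the other bracketing. For $D\in A$ we have $D+{\downarrow}0=D$ since $D$ is a downset, so ${\downarrow}0$ is the unit. The set $X=D\to D'$ is closed, since $\gamma X+D\subseteq\gamma(X+D)\subseteq D'$ by (ii). Residuation holds because $\gamma(D+D')\subseteq D''$ iff $D+D'\subseteq D''$ iff $D\subseteq D'\to D''$. So $A$ is a UL-chain.

Let $v$ send each variable $\xi\in\Phi$ to ${\downarrow}e_\xi$. We claim that $v(\alpha)={\downarrow}e_\alpha$ for all $\alpha\in\Phi$, by induction. The constants have been treated, and $\wedge,\vee$ are the minimum and maximum in $A$, so (A2) applies. For $\alpha\cdot\beta\in\Phi$, the set ${\downarrow}e_{\alpha\cdot\beta}={\downarrow}(e_\alpha+e_\beta)$ is closed and contains ${\downarrow}e_\alpha+{\downarrow}e_\beta$, and it is contained in every closed set that contains $e_\alpha+e_\beta$; so it equals ${\downarrow}e_\alpha\cdot{\downarrow}e_\beta$. For $\alpha\to\beta\in\Phi$, (A4) gives ${\downarrow}e_\alpha\to{\downarrow}e_\beta=\{x:x+e_\alpha\le e_\beta\}={\downarrow}e_{\alpha\to\beta}$.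 As ${\downarrow}e_\alpha={\downarrow}e_\beta$ iff $e_\alpha\equiv e_\beta$, condition (A6) says that $v$ satisfies $\chi$.

It remains to choose $\gamma$. In the UL case take $\gamma X={\downarrow}X\cup\{e_\bot\}$. The closed sets are the nonempty downsets, which gives (i) and (iii), and (ii) holds because $e_\bot$ is absorbing and addition is monotone.

In the IUL case we keep only the downsets that equal their double negation. Let $U={\downarrow}e_f$ and $X^\perp=\{y:y+X\subseteq U\}$. The map $X\mapsto X^\perp$ reverses inclusions and $X\subseteq X^{\perp\perp}$; these two facts give $X^{\perp\perp\perp}=X^\perp$. So $\gamma X=X^{\perp\perp}$ is a closure operator, its closed sets are the sets $X^\perp$, and $(\gamma X)^\perp=X^\perp$. Each $X^\perp$ is a downset and contains the absorbing least element $e_\bot$, which is (i). For (ii) let $z\in(X+Y)^\perp$. Then $z+X\subseteq Y^\perp=(\gamma Y)^\perp$, so $z+\gamma Y\subseteq X^\perp=(\gamma X)^\perp$, so $z+\gamma X+\gamma Y\subseteq U$. As $z$ was arbitrary, $\gamma X+\gamma Y\subseteq(X+Y)^{\perp\perp}$. Condition (A5) says ${\downarrow}e_\alpha=\{e_{\bar\alpha}\}^\perp$, which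 is (iii); this is the purpose of the generators $e_{\bar\alpha}$. Finally $\neg D=D\to U=D^\perp$, so $\neg\neg D=D$ for closed $D$, and $A$ is an IUL-chain.
\end{proof}

\subsection*{The decision procedure}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:C}]
We decide whether a given $\chi$ is satisfiable in a UL-chain (IUL-chain) by running two searches in parallel. Search (a) looks for a first-order proof of $\forall\bar x\,\neg\chi$ from the finitely many axioms of UL-chains (IUL-chains); by G\"odel's completeness theorem it succeeds iff $\chi$ is unsatisfiable. Search (b) enumerates the Presburger formulas in $2|E|$ free variables and tests whether the formula defines an order admissible for $\chi$. The test is effective, because ``the formula defines an admissible order'' is a Presburger sentence. If (b) succeeds, $\chi$ is satisfiable by Proposition~\ref{prop:adm}. Conversely, let $\chi$ be satisfiable, so that an admissible order exists. Conditions (A4) and (A5) say that the triples of a finite set $T$ are residual, and the other conditions are a Boolean combination of comparisons $x\le y$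 for $(x,y)$ in a finite set $S$. By Theorem~\ref{thm:C} there is a definable admissible order, and (b) succeeds. So exactly one search succeeds.

A universal sentence $\forall\bar x\,\psi$ holds in all chains iff $\neg\psi$ is unsatisfiable in chains. This gives the first part of Theorem~\ref{thm:B}, and Proposition~\ref{prop:chains} gives the second. A formula $\varphi$ is a theorem iff the equation $t\wedge\varphi=t$ holds in all algebras, that is, by Proposition~\ref{prop:chains}, iff $\chi:\ t\wedge\varphi\ne t$ is unsatisfiable in chains. This is Theorem~\ref{thm:A}.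
\end{proof}

We claim no complexity bound for this procedure.

\section{Congruences on $\mathbb N^n$}\label{sec:cong}

Let $[n]=\{1,\dots,n\}$ and let $e_1,\dots,e_n$ be the unit vectors. An \emph{ideal} is a set $Z\subseteq\mathbb N^n$ with $Z+\mathbb N^n\subseteq Z$. We use Dickson's lemma in two forms: every infinite sequence in $\mathbb N^n$ has a componentwise nondecreasing infinite subsequence, and every ideal is a finite union of sets $m+\mathbb N^n$, hence definable. The congruence generated by a set of pairs $(a_r,b_r)$ is the equivalence relation generated by the translates $(a_r+z,b_r+z)$. For a commutative monoid $Q$, the monoid algebra $\mathbb Q[Q]$ has the basis $X^q$, $q\in Q$, with $X^qX^{q'}=X^{q+q'}$; if $Q$ is finitely generated, it is a quotient of a polynomial ring and so is Noetherian by Hilbert's basis theorem.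

\begin{lemma}[R\'edei]\label{lem:redei}
Every congruence on $\mathbb N^n$ is generated by finitely many pairs. Every ascending chain of congruences is eventually constant.
\end{lemma}

\begin{proof}
For a congruence $\rho$ let $J_\rho$ be the kernel of $\mathbb Q[\mathbb N^n]\to\mathbb Q[\mathbb N^n/\rho]$. It is spanned by the binomials $X^x-X^y$ with $x\mathrel\rho y$, and $X^x-X^y\in J_\rho$ iff $x\mathrel\rho y$. Since the ring is Noetherian, finitely many of these binomials generate the ideal $J_\rho$. Let $\rho'\subseteq\rho$ be the congruence generated by the corresponding pairs. Then $J_\rho\subseteq J_{\rho'}\subseteq J_\rho$, so $\rho'=\rho$. The union of an ascending chain is a congruence, and its finitely many generators lie in one member of the chain.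
\end{proof}

\subsection*{Localization}

To use the structure theory of ordered groups we invert some of the generators. For $I\subseteq[n]$ regard $\mathbb N^I\subset\mathbb Z^I\subset\mathbb Z^n$ as the vectors supported on $I$, and let $\mathbb N^n_I=\mathbb Z^I+\mathbb N^n$, a submonoid of $\mathbb Z^n$. A statement holds \emph{for large $u$} if there is $u_0\in\mathbb N^I$ such that it holds for all $u\in u_0+\mathbb N^I$. Finitely many such statements hold simultaneously for large $u$; for $g\in\mathbb Z^I$, a statement holds for large $u$ iff it holds with $u+g$ in place of $u$ for large $u$; and each $x\in\mathbb N^n_I$ has $x+u\in\mathbb N^n$ for large $u$.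

If $\rho$ is an order or a congruence on $\mathbb N^n$ and $x,y\in\mathbb N^n_I$, let
\[
x\mathrel{\rho_I}y\iff x+u\mathrel\rho y+u\ \text{ for large }u .
\]
Since $\rho$ is preserved by translation, this holds as soon as $x+u\mathrel\rho y+u$ for one $u\in\mathbb N^I$ with $x+u,y+u\in\mathbb N^n$. In particular $\rho_I$ is definable if $\rho$ is.

\begin{lemma}\label{lem:loc}
\begin{itemize}
\item[(a)] Let $\le$ be an order with congruence $\equiv$. Then $\le_I$ is a total preorder on $\mathbb N^n_I$, preserved by adding elements of $\mathbb N^n_I$, whose equivalence relation is $\equiv_I$. Its strict part $<_I$ is preserved by adding elements of $\mathbb Z^I$, and the following are equivalent: $x<_Iy$; $x+u<y+u$ for all $u\in\mathbb N^I$ with $x+u,y+u\in\mathbb N^n$; $x+u<y+u$ for large $u$.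
\item[(b)] Let $\rho$ be a congruence. Then $\rho_I$ is a congruence on $\mathbb N^n_I$, and for $a,b\in\mathbb N^n$ the set $\{g\in\mathbb Z^I:a+g\mathrel{\rho_I}b\}$ is empty or a coset of the subgroup $\{g\in\mathbb Z^I:a+g\mathrel{\rho_I}a\}$; so it is definable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Reflexivity and transitivity are inherited. For totality compare $x+u$ and $y+u$ for one $u$ with both vectors in $\mathbb N^n$. If $x+u\le y+u$ and $w\in\mathbb N^n_I$, choose $u'\in\mathbb N^I$ with $w+u'\in\mathbb N^n$; then $x+w+(u+u')\le y+w+(u+u')$. Both $x\le_Iy\le_Ix$ and $x\equiv_Iy$ say that $x+u\equiv y+u$ for large $u$. If $g\in\mathbb Z^I$ and $y+g\le_Ix+g$, adding $-g$ gives $y\le_Ix$. Finally, $x<_Iy$ means that $y+u\le x+u$ holds for no $u$, which is the second condition; the second implies the third; and the third is incompatible with $y+u\le x+u$ for large $u$.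

(b) The first claim is proved as in (a). The group $\mathbb Z^I$ acts on $\mathbb N^n_I/\rho_I$ by translation, and the group elements that send the class of $a$ to the class of $b$ form the empty set or a coset of the stabilizer of the class of $a$.
\end{proof}

\subsection*{Definability of congruences}

\begin{proposition}[Eilenberg--Sch\"utzenberger]\label{prop:ES}
Every congruence on $\mathbb N^n$ is definable.
\end{proposition}

\begin{proof}
Otherwise, by Lemma~\ref{lem:redei}, there is a maximal congruence $\equiv$ that is not definable. All strictly larger congruences are definable, so $\equiv$ is not the intersection of two of them. We use this to show that every generator is either cancellable or nilpotent.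

Fix $i$. The congruences $\sigma_k$ given by $x+ke_i\equiv y+ke_i$ increase with $k$; choose $k\ge1$ from which on they are constant. Let $O_i$ be the set of vectors that are $\equiv$-equivalent to an element of $ke_i+\mathbb N^n$. It is an ideal and a union of classes, so the relation $\tau$ given by ``$x\equiv y$ or $x,y\in O_i$'' is a congruence. Both $\sigma_k$ and $\tau$ contain $\equiv$. Suppose $x\mathrel{\sigma_k}y$ and $x,y\in O_i$, say $x\equiv x'+ke_i$ and $y\equiv y'+ke_i$. Then $x'+2ke_i\equiv y'+2ke_i$, and $\sigma_{2k}=\sigma_k$ gives $x'+ke_i\equiv y'+ke_i$, that is, $x\equiv y$. So $\sigma_k\cap\tau$ is $\equiv$, and one of the two equals $\equiv$. If $\sigma_k$ does, then $e_i$ is cancellable: $x+e_i\equiv y+e_i$ implies $x\mathrel{\sigma_k}y$ and so $x\equiv y$. If $\tau$ does, then all elements of $ke_i+\mathbb N^n$ are equivalent.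

Let $I$ be the set of $i$ with $e_i$ cancellable, and choose one $k$ such that all elements of $ke_i+\mathbb N^n$ are equivalent for each $i\notin I$. These sets intersect pairwise, so if $I\ne[n]$ they lie in one class $O$. This class is an ideal, since $y\equiv ke_i$ gives $y+w\equiv ke_i+w\equiv ke_i$; so $O$ is definable. If one of $x,y$ has a coordinate $\ge k$ outside $I$, then $x\equiv y$ iff both lie in $O$. Otherwise $x=c+u$ and $y=c'+u'$ with $u,u'\in\mathbb N^I$ and $c,c'$ in the finite set $\{0,\dots,k-1\}^{[n]\setminus I}$. By cancellation, $x\equiv y$ iff $x\equiv_Iy$, that is, iff $u-u'\in\{g\in\mathbb Z^I:c+g\equiv_Ic'\}$, and this set is definable by Lemma~\ref{lem:loc}(b). So $\equiv$ is definable, a contradiction.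
\end{proof}

\subsection*{Finitely many base points}

To compare two inequivalent vectors $x,y$ it is enough to compare $x+z$ and $y+z$ for any $z$ that keeps them inequivalent. We push the pair as far as possible: invert a maximal set $I$ of generators, and add the remaining generators until any further one would merge the pair. The next lemma says that the positions reached in this way lie in finitely many orbits of $\mathbb Z^I$. (If $\equiv$ is cancellative, then $I=[n]$ and there is one orbit.)

\begin{lemma}\label{lem:base}
Let $\equiv$ be a congruence on $\mathbb N^n$. There are finite sets $R_I\subset\mathbb N^n$, $I\subseteq[n]$, with the following property. If $x\not\equiv y$ in $\mathbb N^n$, there are $I$, $z\in\mathbb N^n$, $a,b\in R_I$ and $g,h\in\mathbb Z^I$ with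
\[
x+z\not\equiv_Iy+z,\qquad x+z\equiv_Ia+g,\qquad y+z\equiv_Ib+h .
\]
\end{lemma}

\begin{proof}
Let $Q_I=\mathbb N^n_I/{\equiv_I}$, a finitely generated commutative monoid, and write $[x]$ for the class of $x$. The ideal
\[
V_I=\{\omega\in\mathbb Q[Q_I]:X^{[e_i]}\omega=0\text{ for all }i\notin I\}
\]
of the Noetherian ring $\mathbb Q[Q_I]$ is generated by finitely many elements $\omega_1,\dots,\omega_s$, so it is spanned over $\mathbb Q$ by the products $X^{[g+m]}\omega_j$ with $g\in\mathbb Z^I$ and $m\in\mathbb N^{[n]\setminus I}$. Those with $m\ne0$ vanish. Hence $V_I$ is spanned by the $X^{[g]}\omega_j$, and every class that occurs with nonzero coefficient in an element of $V_I$ lies in the $\mathbb Z^I$-orbit of one of the finitely many classes that occur in $\omega_1,\dots,\omega_s$. Each orbit contains the class of a vector of $\mathbb N^n$; let $R_I$ consist of one such vector for each of these orbits.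

Let $x\not\equiv y$. Choose $I$ maximal with $x\not\equiv_Iy$; the empty set has this property. For $i\notin I$ we have $x\equiv_{I\cup\{i\}}y$, so there is $k_i$ with $x+k_ie_i\equiv_Iy+k_ie_i$. Therefore every element $m$ of the set $\{m\in\mathbb N^{[n]\setminus I}:x+m\not\equiv_Iy+m\}$ has $m_i<k_i$ for all $i\notin I$. The set is finite and contains $0$; let $z$ be an element with maximal coordinate sum. Then $[x+z]\ne[y+z]$, while $[x+z+e_i]=[y+z+e_i]$ for $i\notin I$. So $X^{[x+z]}-X^{[y+z]}\in V_I$, both classes occur in it, and they lie in the orbits of some $a,b\in R_I$.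
\end{proof}

\section{Scales and reordering}\label{sec:scales}

In Example~\ref{ex:minus} any two vectors have a real ``distance'' $\lambda(x)-\lambda(y)$. In general two vectors may be infinitely far apart for a given unit of measurement, so the distance is defined only inside the classes of a congruence $\approx$; and at some vectors, such as $e_\bot$ in an admissible order, the unit is absorbed and nothing is measured. These vectors form an ideal $Z$. A set $X\subseteq\mathbb N^n$ is \emph{convex} for $\le$ if $x\le w\le y$ and $x,y\in X$ imply $w\in X$.

\begin{definition}\label{def:scale}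
Let $\le$ be an order with congruence $\equiv$. A \emph{scale} for $\le$ is a quadruple $\mathcal S=(\approx,Z,\Theta,\theta)$, where $\approx$ is a congruence on $\mathbb N^n$ with convex classes, $Z$ is an ideal that is a union of $\approx$-classes, $\Theta$ is a finitely generated subgroup of $\mathbb R$, and $\theta(x,y)\in\Theta$ is defined whenever $x\approx y\notin Z$ (then both $x$ and $y$ are outside $Z$), such that
\begin{itemize}
\item[(S1)] $x\approx y$ and $x\in Z$ imply $x\equiv y$;
\item[(S2)] $x+z\approx y+z\notin Z$ implies $x\approx y$;
\item[(S3)] $\theta(x,y)+\theta(y,w)=\theta(x,w)$ if $x\approx y\approx w\notin Z$, and $\theta(x+z,y+z)=\theta(x,y)$ if $x\approx y$ and $x+z\notin Z$;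
\item[(S4)] $\theta(x,y)>0$ implies $x>y$;
\item[(S5)] for $x\notin Z$ the set $\{\theta(x+h,x):h\in\mathbb N^n,\ x+h\approx x\}$ is dense in $\mathbb R$.
\end{itemize}
A pair $(x,y)$ is \emph{changed by $\mathcal S$} if $x\approx y\notin Z$ and $\theta(x,y)\ne0$. Given any total group order $<'$ on $\Theta$, the \emph{reordering} of $\le$ along $\mathcal S$ is the relation $\le'$ with
\[
x\le'y\iff
\begin{cases}
\theta(x,y)<'0&\text{if $(x,y)$ is changed by $\mathcal S$,}\\
x\le y&\text{otherwise.}
\end{cases}
\]
\end{definition}

Convexity gives ${\equiv}\subseteq{\approx}$. By (S3), $\theta(x,x)=0$ and $\theta(y,x)=-\theta(x,y)$. So (S4) also says that $\theta(x,y)<0$ implies $x<y$, that $x\le y$ implies $\theta(x,y)\le0$, and that $\theta(x,y)=0$ if $x\equiv y\notin Z$. In Example~\ref{ex:minus}, $\approx$ relates all vectors, $Z=\emptyset$, $\Theta=\mathbb Z+\mathbb Z\sqrt2$ and $\theta(x,y)=\lambda(x)-\lambda(y)$.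

\begin{lemma}\label{lem:reorder}
Let $\le'$ be a reordering of $\le$ along a scale.
\begin{itemize}
\item[(a)] $\le'$ is an order with the same congruence $\equiv$.
\item[(b)] Every residual triple for $\le$ is residual for $\le'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since the $\approx$-classes are convex, $\le$ orders them totally, and $\le'$ compares elements of different classes as $\le$ does. Inside a class contained in $Z$ all elements are equivalent by (S1), and no pair is changed. Inside a class outside $Z$, fix an element $x_0$; as $\theta(x,y)=\theta(x,x_0)-\theta(y,x_0)$, the relation $\le'$ is the lexicographic preorder, first by the value $\theta(x,x_0)$ in $(\Theta,<')$ and then by $\le$. So $\le'$ is a total preorder. Equivalent elements for $\le'$ form an unchanged pair and so satisfy $x\equiv y$; conversely pairs with $x\equiv y$ are unchanged.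

Let $x\le'y$ and $z\in\mathbb N^n$. If $x\not\approx y$, then $x\le y$, so $x+z\le y+z$, and the pair $(x+z,y+z)$ is unchanged by (S2). If $x\approx y$ and $x+z\in Z$, then $x+z\equiv y+z$ by (S1). If $x\approx y$ and $x+z\notin Z$, then $\theta(x+z,y+z)=\theta(x,y)$; if this value is nonzero, both pairs are decided by its sign for $<'$, and if it is zero, both pairs are unchanged and $x\le y$ gives $x+z\le y+z$. In all cases $x+z\le'y+z$.

(b) Let $(u,v,w)$ be residual for $\le$; in particular $w+u\le v$. We show that either the scale measures the triple as an equation, or it does not touch it.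

\emph{Case $w\notin Z$.} By (S5) there is $h$ with $w+h\approx w$ and $\theta(w+h,w)>0$. Then $w+h>w$, so residuation gives $w+u\le v<w+h+u$. As $w+h+u\approx w+u$, convexity gives $v\approx w+u$. If $w+u\in Z$, then $w+h+u\equiv w+u$ by (S1), which contradicts the strict inequality; so $v\approx w+u\notin Z$, and $\theta(w+u,v)\le0$. Suppose $\theta(w+u,v)=-\alpha<0$. By (S5) we may choose $h$ as above with $0<\theta(w+h,w)<\alpha$. Then $\theta(w+h+u,v)=\theta(w+h,w)-\alpha<0$ by (S3), so $w+h+u<v$, a contradiction. Hence $\theta(w+u,v)=0$.

Let $x\in\mathbb N^n$. If $x\approx w$, then $x+u\approx v$ and $\theta(x+u,v)=\theta(x+u,w+u)=\theta(x,w)$; if this value is nonzero, both $x+u\le'v$ and $x\le'w$ say that it is $<'0$, and if it is zero, both pairs are unchanged. If $x\not\approx w$, then $x+u\not\approx w+u\approx v$ by (S2), and both pairs are unchanged. For unchanged pairs the equivalence $x+u\le'v\iff x\le'w$ is the one for $\le$.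

\emph{Case $w\in Z$.} No pair $(x,w)$ is changed. Suppose that $(x+u,v)$ is changed, so $x+u\approx v\notin Z$ and hence $x\notin Z$. By (S5) there are $h,h'$ with $x+h\approx x\approx x+h'$ and $\theta(x+h',x)<-\theta(x+u,v)<\theta(x+h,x)$. By (S3), $\theta(x+h'+u,v)<0<\theta(x+h+u,v)$, so $x+h'+u<v<x+h+u$, and residuation gives $x+h'\le w<x+h$. By convexity $w\approx x\notin Z$, a contradiction. So no pair $(x+u,v)$ is changed either.
\end{proof}

\begin{remark}\label{rem:discrete}
Density is used only in (b), and cannot be dropped there. On $\mathbb N^4$ let $\theta(x,y)=\lambda(x)-\lambda(y)$ with $\lambda(x)=2x_1-2x_2+x_4$, order vectors lexicographically by $(x_3+x_4,\lambda(x))$, let $x\approx y$ iff $x_3+x_4=y_3+y_4$, and let $Z=\emptyset$, $\Theta=\mathbb Z$. Then (S1)--(S4) hold. The triple $(e_3,e_4,0)$ is residual, as both $x+e_3\le e_4$ and $x\le0$ mean $x_3=x_4=0$ and $x_1\le x_2$; but $\theta(e_3,e_4)=-1$. After reversing the order of $\mathbb Z$ we have $0\le'0$ and $0+e_3\not\le'e_4$. Discrete measures of this kind will be left alone: they are definable as they stand.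
\end{remark}

One order may carry several scales of different magnitudes. The following condition says that $\mathcal S_1$ is infinitesimal with respect to $\mathcal S_2$; it does not mention the order on $\mathbb N^n$:
\begin{equation}\label{eq:nested}
{\approx_1}\subseteq{\approx_2},\qquad Z_2\subseteq Z_1,\qquad\theta_2(x,y)=0\ \text{ whenever }x\approx_1y\notin Z_1 .
\end{equation}

\begin{lemma}\label{lem:nested}
Let $\mathcal S_1,\mathcal S_2$ be scales for $\le$ that satisfy \eqref{eq:nested}. Then no pair is changed by both, and $\mathcal S_2$ is a scale for every reordering $\le'$ of $\le$ along $\mathcal S_1$.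
\end{lemma}

\begin{proof}
A pair changed by $\mathcal S_1$ has $\theta_2=0$, so it is not changed by $\mathcal S_2$. Conditions (S1), (S2), (S3), (S5) involve the order only through $\equiv$, which is the same for $\le'$. For (S4), if $\theta_2(x,y)>0$, then $x>y$ and the pair is not changed by $\mathcal S_1$, so $x>'y$. For convexity, let $x\le'w\le'y$ with $x\approx_2y$, and suppose $w\not\approx_2x$. Then $w$ is $\approx_1$-related to neither $x$ nor $y$, so $x\le w\le y$, contradicting convexity for $\le$.
\end{proof}

\section{Balanced pairs}\label{sec:balanced}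

Let $\le$ be an order with congruence $\equiv$. To measure distances we need a unit $p>0$. To reach small distances by \emph{adding} elements of $\mathbb N^n$, as (S5) demands, we also need a negative element of comparable size.

\begin{definition}\label{def:balanced}
A pair $(p,\nu)$ of elements of $\mathbb N^n$ is \emph{balanced} if $p>0>\nu$ and $Kp+\nu\ge0\ge p+K\nu$ for some $K\ge1$. For a balanced pair let
\[
x\approx y\iff x\le y+kp\text{ and }y\le x+kp\text{ for some }k\in\mathbb N,
\]
\[
Z=\{x:x+p\equiv x\},\qquad F=\{h\in\mathbb N^n:h\approx0\}.
\]
\end{definition}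

In Example~\ref{ex:minus} the pair $(e_1,e_2)$ is balanced with $K=2$; in Example~\ref{ex:plus} there is no balanced pair. Since $p\ge0$, the number $k$ in the definition of $\approx$ may be increased, so $\approx$ is a congruence. Its classes are convex, because $x\le w\le y\le x+kp$ gives $w\approx x$. The set $Z$ is an ideal with $0\notin Z$. The set $F$ is a submonoid, $x+h\approx x$ for $h\in F$, and $p,\nu\in F$ because $0\le p$ and $\nu\le0\le\nu+Kp$.

\begin{lemma}\label{lem:Z}
\begin{itemize}
\item[(a)] If $x\notin Z$, then $x<x+p<x+2p<\cdots$.
\item[(b)] If $x\approx y$ and $x\in Z$, then $y\in Z$ and $x\equiv y$.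
\item[(c)] If $x+z\approx y+z\notin Z$, then $x\approx y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) As $w\le w+p$ always, $w\notin Z$ means $w<w+p$. So it suffices to show that $x+p\in Z$ implies $x\in Z$. Let $v=x+p\in Z$. Then $v\le v+Kp+\nu\equiv v+\nu\le v$, so $v\equiv v+\nu$ and hence $v\equiv v+K\nu=x+(p+K\nu)\le x$. Thus $x\le x+p\le x$.

(b) For some $k$ we have $y\le x+kp\equiv x\le y+kp$. Then $y+(k+1)p\le x+(k+1)p\equiv x\le y+kp$, so $y\in Z$ by (a), and $x\le y+kp\equiv y\le x$.

(c) By (b) both $x+z$ and $y+z$ are outside $Z$, so we may assume $x\le y$. If $x\not\approx y$, then $y>x+kp$ and so $y+z\ge x+z+kp$ for all $k$. But $y+z\le x+z+k_0p<x+z+(k_0+1)p$ for some $k_0$ by (a), a contradiction.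
\end{proof}

Part (a) is the form of cancellation on which everything below rests, and it needs $\nu$: for the order $0<1\equiv2\equiv\cdots$ on $\mathbb N$ and $p=1$ we have $0\notin Z$ but $p\equiv2p$. Parts (b) and (c) say that $Z$ is a union of $\approx$-classes and that (S1) and (S2) hold.

\subsection*{Measuring elements of $F$}

We compare multiples of $h\in F$ with multiples of $p$, as in the proof of H\"older's theorem; negative multiples of $p$ are handled by adding $cp$ to both sides. Let $A_h$ (respectively $B_h$) be the set of pairs $(i,j)\in\mathbb Z\times\mathbb N_{\ge1}$ such that $jh+cp\ge(c+i)p$ (respectively $\le$) for some $c\in\mathbb N$ with $c+i\ge0$. The inequality then holds for all larger $c$, and every pair lies in $A_h\cup B_h$. If $h\le kp$ and $0\le h+kp$, then $(k,1)\in B_h$ and $(-k,1)\in A_h$, so both sets are nonempty. Let $(i,j)\in A_h$ and $(i',j')\in B_h$, with a common $c$. Multiply the first inequality by $j'$ and add $cjp$; multiply the second by $j$ and add $cj'p$. With $N=c(j+j')$ this gives $(N+ij')p\le jj'h+Np\le(N+i'j)p$, so $i/j\le i'/j'$ by Lemma~\ref{lem:Z}(a) at $x=0$. Since every rational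 number is a ratio $i/j$ from $A_h$ or from $B_h$, the real number
\[
\lambda(h)=\sup_{(i,j)\in A_h}i/j=\inf_{(i,j)\in B_h}i/j
\]
is well defined; moreover $i/j<\lambda(h)$ implies $(i,j)\in A_h$, and $i/j>\lambda(h)$ implies $(i,j)\in B_h$.

\begin{lemma}\label{lem:lambda}
\begin{itemize}
\item[(a)] $\lambda:F\to\mathbb R$ is additive, $h\le h'$ implies $\lambda(h)\le\lambda(h')$, $\lambda(p)=1$, and $\lambda(\nu)<0$.
\item[(b)] If $x\notin Z$, $h,h'\in F$ and $x+h\ge x+h'$, then $\lambda(h)\ge\lambda(h')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(i,j)\in A_h$ and $(i',j')\in A_{h'}$, then $j'$ times the first inequality plus $j$ times the second shows $(ij'+i'j,jj')\in A_{h+h'}$; so $\lambda(h+h')\ge\lambda(h)+\lambda(h')$. The same computation with $B$ gives the reverse inequality. If $h\le h'$, then $A_h\subseteq A_{h'}$. We have $(1,1)\in A_p\cap B_p$, and $K\nu+p\le0$ says $(-1,K)\in B_\nu$, so $\lambda(\nu)\le-1/K$.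

(b) By induction $x+jh\ge x+jh'$ for all $j$, since $x+jh+h\ge x+jh'+h\ge x+jh'+h'$. Suppose $\lambda(h)<\lambda(h')$, and choose $j\ge1$ and $i<i'$ with $\lambda(h)<i/j<i'/j<\lambda(h')$. Then $(i,j)\in B_h$ and $(i',j)\in A_{h'}$, so for large $c$
\[
x+(c+i)p\ge x+jh+cp\ge x+jh'+cp\ge x+(c+i')p,
\]
contradicting Lemma~\ref{lem:Z}(a).
\end{proof}

Part (b) says that $\lambda$, which was defined by comparisons at $0$, governs the order at every point outside $Z$. Extend $\lambda$ to a homomorphism on the subgroup $F-F$ of $\mathbb Z^n$ by $\lambda(h-h')=\lambda(h)-\lambda(h')$; this is well defined, because $h-h'=d-d'$ gives $h+d'=d+h'$ in $F$. Then $\Lambda=\lambda(F-F)$ is a finitely generated subgroup of $\mathbb R$. Recall that a subgroup of $\mathbb R$ is cyclic or dense, and that a finitely generated subgroup of $\mathbb Q$ is cyclic. We call the balanced pair \emph{dense} if $\Lambda$ is not cyclic.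

\subsection*{The scale of a dense pair}

Two vectors $x\approx y$ need not differ by an element of $F-F$ (see $e_3,e_4$ in Remark~\ref{rem:discrete}), so their distance is defined by a cut in $\Lambda$. Let the pair be dense and $x\approx y\notin Z$. Put
\[
A(x,y)=\{\lambda(h-h'):h,h'\in F,\ x+h'\ge y+h\},
\]
\[
B(x,y)=\{\lambda(h-h'):h,h'\in F,\ x+h'\le y+h\}.
\]
Their union is $\Lambda$. If $x\le y+kp$ and $y\le x+kp$, then $k\in B(x,y)$ and $-k\in A(x,y)$. If $x+h'\ge y+h$ and $x+d'\le y+d$, then $x+h'+d\ge y+h+d\ge x+h+d'$, so $\lambda(h-h')\le\lambda(d-d')$ by Lemma~\ref{lem:lambda}(b). Thus $A(x,y)$ lies below $B(x,y)$, and since $\Lambda$ is dense,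
\[
\theta(x,y)=\sup A(x,y)=\inf B(x,y)
\]
is a well-defined real number. Let $\Theta$ be the subgroup of $\mathbb R$ generated by all values $\theta(x,y)$.

\begin{proposition}\label{prop:scale}
For a dense balanced pair, $(\approx,Z,\Theta,\theta)$ is a scale for $\le$, and $\theta(x+h,x)=\lambda(h)$ for $x\notin Z$, $h\in F$.
\end{proposition}

\begin{proof}
(S3). If $x+h'\ge y+h$ and $y+d'\ge w+d$, then $x+h'+d'\ge y+h+d'\ge w+h+d$. So $A(x,y)+A(y,w)\subseteq A(x,w)$, and likewise for $B$; taking suprema and infima gives additivity. Also $A(x,y)\subseteq A(x+z,y+z)$ and $B(x,y)\subseteq B(x+z,y+z)$, which gives translation invariance.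

(S4). If $x\le y$, then $0\in B(x,y)$ and $\theta(x,y)\le0$.

The formula for $\theta(x+h,x)$ holds because $\lambda(h)\in A(x+h,x)\cap B(x+h,x)$.

(S5). By this formula it suffices to show that $\lambda(F)$ is dense in $\mathbb R$. As $\Lambda$ is finitely generated and not cyclic, $\lambda(h)$ is irrational for some $h\in F$. If $\lambda(h)<0$, apply Lemma~\ref{lem:kronecker} to $\lambda(p)=1$ and $\lambda(h)$. If $\lambda(h)>0$, apply it to $\lambda(h)$ and $\lambda(\nu)$ when $\lambda(\nu)$ is rational, and to $1$ and $\lambda(\nu)$ when it is not.

\emph{$\Theta$ is finitely generated.} The relation $\rho$ given by ``$x\approx y$ or $x,y\in Z$'' is a congruence, since $Z$ is an ideal and a union of $\approx$-classes. By Lemma~\ref{lem:redei} it is generated by finitely many pairs $(a_r,b_r)$. Let $x\approx y\notin Z$. There is a sequence $x=c_0,c_1,\dots,c_N=y$ in which each $\{c_j,c_{j+1}\}$ has the form $\{a_r+z,b_r+z\}$. Each $c_j$ is $\rho$-related to $x\notin Z$, so $c_j\approx x$ and $c_j\notin Z$. For the pairs that occur, (S2) gives $a_r\approx b_r\notin Z$, and (S3) gives $\theta(c_j,c_{j+1})=\pm\theta(a_r,b_r)$. So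 $\theta(x,y)$ is a sum of such terms.
\end{proof}

\subsection*{Comparing balanced pairs}

Call balanced pairs $(p,\nu)$ and $(p',\nu')$ \emph{equivalent} if $p\le kp'$ and $p'\le kp$ for some $k$; this is an equivalence relation. Write $(p,\nu)\ll(p',\nu')$ if $p'>kp$ for all $k\in\mathbb N$. Objects attached to $(p',\nu')$ carry a prime.

\begin{lemma}\label{lem:compare}
\begin{itemize}
\item[(a)] Equivalent pairs have the same $\approx$, $Z$, $F$, and $\lambda'=c\lambda$ for a real $c>0$. If one is dense, so is the other, and $\theta'=c\theta$.
\item[(b)] The relation $\ll$ is a strict linear order on any set of pairwise inequivalent balanced pairs.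
\item[(c)] If $(p,\nu)\ll(p',\nu')$ and both pairs are dense, then their scales $\mathcal S_1=\mathcal S$ and $\mathcal S_2=\mathcal S'$ satisfy \eqref{eq:nested}.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p\le kp'$ and $p'\le kp$. Then $lp\le lkp'$ and $lp'\le lkp$, so ${\approx}={\approx'}$ and $F=F'$. If $x\in Z$, then $x\le x+p'\le x+kp\equiv x$, so $x\in Z'$, and symmetrically. Applying $\lambda$ to $p\le kp'$ gives $\lambda(p')>0$. Applying $\lambda$ to the inequalities that define $A'_h$ and $B'_h$ gives $i/j\le\lambda(h)/\lambda(p')$ on $A'_h$ and $i/j\ge\lambda(h)/\lambda(p')$ on $B'_h$. So $\lambda'=c\lambda$ with $c=1/\lambda(p')$, hence $\Lambda'=c\Lambda$ and $A'(x,y)=cA(x,y)$.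

(b) Given inequivalent pairs, we may assume $p\le p'$; then $p'\le kp$ fails for every $k$, so $(p,\nu)\ll(p',\nu')$. The relation is asymmetric because $p'>p$ and $p>p'$ exclude each other, and transitive because $p''>p'>kp$.

(c) From $p\le p'$ we get ${\approx}\subseteq{\approx'}$, and $Z'\subseteq Z$ because $x\le x+p\le x+p'$. From $0\le lp\le p'$ we get $p\in F'$ and $0\le l\lambda'(p)\le1$ for all $l$, so $\lambda'(p)=0$. If $x\approx y\notin Z$, say $x\le y+kp$ and $y\le x+kp$, then $0=\lambda'(kp)$ lies in $B'(x,y)$ and in $B'(y,x)$. So $\theta'(x,y)\le0$ and $\theta'(y,x)\le0$, that is, $\theta'(x,y)=0$.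
\end{proof}

\section{Coarse orders and dense levels}\label{sec:levels}

\subsection*{Forgetting what $T$ and $S$ do not see}

Let $\mathcal M\subset\mathbb N^n$ be finite. An order $\le$ is \emph{coarse for $\mathcal M$} if
\begin{equation}\label{eq:coarse}
x<y\ \Longrightarrow\ x+z\le m<y+z\ \text{ for some }z\in\mathbb N^n,\ m\in\mathcal M .
\end{equation}
Thus every strict inequality is witnessed, after a translation, by one of finitely many markers.

\begin{lemma}\label{lem:coarsen}
For every order $\le$ and finite set $\mathcal M$ there is an order $\preceq$ that is coarse for $\mathcal M$ and satisfies $x\preceq m\iff x\le m$ for all $x\in\mathbb N^n$, $m\in\mathcal M$.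
\end{lemma}

\begin{proof}
Let $x\preceq y$ iff $y+z\le m$ implies $x+z\le m$ for all $z\in\mathbb N^n$, $m\in\mathcal M$. This relation is transitive and preserved by translation, and it contains $\le$, so it is an order. If $x\preceq m$, take $y=m$ and $z=0$ in the definition to get $x\le m$. If $y\not\preceq x$, there are $z,m$ with $x+z\le m$ and $y+z\not\le m$, that is, $x+z\preceq m$ and $y+z\not\preceq m$.
\end{proof}

\subsection*{Levels}

We recall the structure of finitely generated ordered groups. Let $G$ be a totally ordered abelian group; it is torsion-free. A subgroup $H$ is \emph{convex} if $0\le g\le h\in H$ implies $g\in H$. Convex subgroups form a chain: if $0<h\in H\setminus H'$, then every $h'\in H'$ satisfies $-h<h'<h$ and so lies in $H$. The cosets of a convex subgroup are intervals, and $G/H$ is again totally ordered. So if $H'\subsetneq H$ are convex, then $H/H'$ is nonzero and torsion-free; for finitely generated $G$ this gives $\operatorname{rank}H'<\operatorname{rank}H$, and the chain is finite. For neighbors $H'\subsetneq H$ in the chain, $H/H'$ has no convex subgroup other than $0$ and itself, so it is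 Archimedean: for $g>0$ the convex subgroup of elements lying between $-kg$ and $kg$ for some $k$ is everything. By H\"older's theorem an Archimedean ordered group is isomorphic to a subgroup of the ordered group $\mathbb R$.

Let $\le$ be an order, $I\subseteq[n]$ and $a\in\mathbb N^n$. For $g,h\in\mathbb Z^I$ let $g\le_ah$ iff $a+g\le_Ia+h$. By Lemma~\ref{lem:loc} this is a translation-invariant total preorder on $\mathbb Z^I$, and it induces a total group order on $\mathbb Z^I/N_a$, where $N_a=\{g:a+g\equiv_Ia\}$. Pulling back the convex subgroups, we obtain a chain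
\[
\mathbb Z^I=C_0\supsetneq C_1\supsetneq\dots\supsetneq C_l=N_a
\]
of subgroups, whose cosets are convex for $\le_a$, and homomorphisms $\varphi_k:C_k\to\mathbb R$ for $k<l$ with kernel $C_{k+1}$ such that $\varphi_k(c)>0$ implies $c>_a0$. We call $(I,a,k)$ with $k<l$ a \emph{level}, and a \emph{dense level} if $\varphi_k(C_k)$ is not cyclic. A scale $(\approx,Z,\Theta,\theta)$ \emph{measures} the level $(I,a,k)$ if $a+u\notin Z$ for all $u\in\mathbb N^I$ and there is a real $\kappa>0$ such that for each $c\in C_k$
\begin{equation}\label{eq:measures}
a+c+u\approx a+u\quad\text{and}\quad\theta(a+c+u,a+u)=\kappa\varphi_k(c)\qquad\text{for large }u .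
\end{equation}

In Example~\ref{ex:plus} the level $(\{1,2\},0,0)$ is dense, but there is no balanced pair. This cannot happen in a coarse order; the next proposition is the only place where \eqref{eq:coarse} is used. The difficulty is that an element $g>_a0$ of $C_k$ need not lie in $\mathbb N^n$ and is positive only when seen from $a$, whereas a balanced pair consists of vectors in $\mathbb N^n$ compared with $0$. Coarseness bridges the gap. It traps one marker $m$ in infinitely many windows $y\le m<y+g$, and two windows around the same marker differ by a vector $q\in\mathbb N^n$ that is large componentwise but smaller than $g$ in absolute value for the order. Then $q+2g$ and $q-2g$ lie in $\mathbb N^n$ and have the size of $g$ and $-g$.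

\begin{proposition}\label{prop:level}
Let $\le$ be coarse for $\mathcal M$ and let $(I,a,k)$ be a dense level. Then there is a dense balanced pair whose scale measures $(I,a,k)$. The scale of every equivalent pair also measures $(I,a,k)$.
\end{proposition}

\begin{proof}
Write $C=C_k$ and $\varphi=\varphi_k$. The last statement follows from Lemma~\ref{lem:compare}(a).

\emph{The pair.} Choose $g\in C$ with $\varphi(g)>0$, so $a<_Ia+g$. Let $\epsilon=\sum_{i\in I}e_i$ and $j_0=\max_i|g_i|$. For $j\ge j_0$ we have $a+j\epsilon+g\in\mathbb N^n$, and $a+j\epsilon<a+j\epsilon+g$ by Lemma~\ref{lem:loc}(a). By \eqref{eq:coarse} there are $z_j\in\mathbb N^n$ and $m_j\in\mathcal M$ such that $y_j=a+j\epsilon+z_j$ satisfies $y_j\le m_j<y_j+g$. Since $\mathcal M$ is finite, Dickson's lemma gives an infinite set of indices on which $m_j=m$ is constant and $z_j$ is componentwise nondecreasing. Choose $j<j'$ in this set with $j'-j\ge2j_0+1$, and put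
\[
q=y_{j'}-y_j=(j'-j)\epsilon+(z_{j'}-z_j),\qquad p=q+2g,\qquad\nu=q-2g .
\]
Then $q+g$, $q-g$, $p$, $\nu$ lie in $\mathbb N^n$, and $p_i\ge1$ for $i\in I$. Canceling in strict inequalities, we get
\begin{align*}
q+g>0&\quad\text{from}\quad y_j+(q+g)=y_{j'}+g>m\ge y_j,\\
q-g<0&\quad\text{from}\quad(y_j+g)+(q-g)=y_{j'}\le m<y_j+g .
\end{align*}
Let $x=a+u$ with $u$ large, so that $x+g\in\mathbb N^n$ and $x<x+g$. Then $x+p=(x+g)+(q+g)\ge x+g>x$, which gives $p>0$ and $x+p\not\equiv x$; and $(x+g)+\nu=x+(q-g)\le x<x+g$, which gives $\nu<0$. Finally $3p+\nu=4(q+g)\ge0$ and $p+3\nu=4(q-g)\le0$. So $(p,\nu)$ is balanced with $K=3$, and $a+u\notin Z$ for large $u$, hence for all $u\in\mathbb N^I$ because $Z$ is an ideal.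

\emph{$C$ does not leave a class.} Let $c\in C$, and choose $r\in\mathbb N$ with $|\varphi(c)|<r\varphi(g)$. Then $c<_arg$ and $0<_ac+rg$. Using $q+g\ge0$ and $rg+r(q+g)=rp$, we get for large $u$
\[
a+c+u\le a+u+rg\le a+u+rp,\qquad a+u\le a+c+u+rg\le a+c+u+rp .
\]
So $a+c+u\approx a+u$ for large $u$.

\emph{$\lambda$ is proportional to $\varphi$ on $C$.} Let $c\in C$. Since $p_i\ge1$ on $I$, there is $N$ with $Np+c\in\mathbb N^n$. For $x=a+u$ with $u$ large, $x+(Np+c)=(x+c)+Np\approx x+Np\approx x\notin Z$, so $Np+c\in F$ by Lemma~\ref{lem:Z}(b),(c). Hence $C\subseteq F-F$ and $\lambda(c)=\lambda(Np+c)-\lambda(Np)$. If $\varphi(c)>0$, then $x+c>x$ for large $u$, so $x+(Np+c)\ge x+Np$, and Lemma~\ref{lem:lambda}(b) gives $\lambda(c)\ge0$. From $4g=p-\nu$ we get $\lambda(g)=(1-\lambda(\nu))/4>0$. Now let $c\in C$, $i\in\mathbb Z$, $j\ge1$. If $i/j<\varphi(c)/\varphi(g)$, then $\varphi(jc-ig)>0$, so $\lambda(jc-ig)\ge0$ and $i/j\le\lambda(c)/\lambda(g)$. If $i/j>\varphi(c)/\varphi(g)$, then $\varphi(ig-jc)>0$, so $i/j\ge\lambda(c)/\lambda(g)$. Therefore $\lambda(c)/\lambda(g)=\varphi(c)/\varphi(g)$, that is, $\lambda=\kappa\varphi$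 on $C$ with $\kappa=\lambda(g)/\varphi(g)>0$.

\emph{Conclusion.} The group $\Lambda$ contains $\kappa\varphi(C)$, which is not cyclic, so the pair is dense. For $c$, $N$, $x$ as above, (S3) and Proposition~\ref{prop:scale} give
\[
\theta(x+c,x)=\theta(x+c+Np,x+Np)=\theta(x+(Np+c),x)-\theta(x+Np,x)=\lambda(c)=\kappa\varphi(c).
\]
This is \eqref{eq:measures}.
\end{proof}

\section{Proof of Theorem~\ref{thm:C}}\label{sec:proof}

Let $\mathcal M$ consist of all $v,w$ with $(u,v,w)\in T$ and all components of pairs in $S$. The order $\preceq$ of Lemma~\ref{lem:coarsen} agrees with $\le$ on $S$, and the triples of $T$ are residual for it, since $x+u\preceq v\iff x+u\le v\iff x\le w\iff x\preceq w$. Replacing $\le$ by $\preceq$, we assume from now on that $\le$ is coarse for $\mathcal M$. Let $\equiv$ be its congruence and $R_I$ the finite sets of Lemma~\ref{lem:base}.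

\subsection*{Step 1: the new order}

There are finitely many dense levels $(I,a,k)$ with $a\in R_I$. For each of them take the pair of Proposition~\ref{prop:level}, keep one pair from each equivalence class, and arrange these along $\ll$ by Lemma~\ref{lem:compare}(b). Let $\mathcal S_i=(\approx_i,Z_i,\Theta_i,\theta_i)$, $1\le i\le s$, be their scales in increasing order. Then
\begin{itemize}
\item every dense level $(I,a,k)$ with $a\in R_I$ is measured by some $\mathcal S_i$;
\item $\mathcal S_i$ and $\mathcal S_j$ satisfy \eqref{eq:nested} for $i<j$, by Lemma~\ref{lem:compare}(c).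
\end{itemize}

We choose a definable order on each $\Theta_i$ as in Example~\ref{ex:minus}. The group $\Theta_i\subset\mathbb R$ is finitely generated and torsion-free; fix a $\mathbb Z$-basis $\beta_1,\dots,\beta_r$, which identifies $\Theta_i$ with $\mathbb Z^r$. Let $S_i$ be the finite set of values $\theta_i(x,y)$ at pairs $(x,y)\in S$ changed by $\mathcal S_i$. Each $\alpha=\sum k_j\beta_j\in S_i$ is a nonzero real number, so if the rationals $\beta'_j$ are close enough to $\beta_j$, then $\sum k_j\beta'_j$ has the sign of $\alpha$ for all $\alpha\in S_i$. Clearing denominators gives a homomorphism $\pi_i:\Theta_i\to\mathbb Z$ with $\pi_i(\alpha)\alpha>0$ on $S_i$. Let $\alpha=\sum k_j\beta_j>'_i0$ iff the first nonzero entry of $(\pi_i(\alpha),k_1,\dots,k_r)$ is positive. This is a total group order on $\Theta_i$, it is definable in the coordinates $k_j$, and it gives the elements of $S_i$ their real sign.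

Reorder $\le$ along $\mathcal S_1$ using $<'_1$, then the result along $\mathcal S_2$ using $<'_2$, and so on. By Lemma~\ref{lem:nested} and induction, after $i$ steps $\mathcal S_{i+1},\dots,\mathcal S_s$ are scales for the current order; here it matters that \eqref{eq:nested} does not mention the order. By Lemma~\ref{lem:reorder} the final relation $\le'$ is an order with congruence $\equiv$, and all triples of $T$ are residual for it. Each pair is changed by at most one scale, so
\begin{equation}\label{eq:neworder}
x<'y\iff
\begin{cases}
\theta_i(x,y)<'_i0&\text{if $(x,y)$ is changed by $\mathcal S_i$,}\\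
x<y&\text{if $(x,y)$ is changed by no $\mathcal S_i$.}
\end{cases}
\end{equation}
If $(x,y)\in S$ is changed by $\mathcal S_i$, then $x\le'y$ iff $\theta_i(x,y)<'_i0$ iff $\theta_i(x,y)<0$ iff $x\le y$, the last step by (S4). So $\le'$ agrees with $\le$ on $S$. It remains to prove that $\le'$ is definable.

\subsection*{Step 2: reduction to cuts in $\mathbb Z^I$}

For $I\subseteq[n]$ and $a,b\in R_I$ let
\[
D^I_{ab}=\{g\in\mathbb Z^I:a+g<_Ib\},\qquad D'^I_{ab}=\{g\in\mathbb Z^I:a+g<'_Ib\}.
\]
We claim that for $x,y\in\mathbb N^n$, $x<'y$ holds iff there are $I$, $a,b\in R_I$, $z\in\mathbb N^n$ and $g,h\in\mathbb Z^I$ with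
\begin{equation}\label{eq:cut}
x+z\equiv_Ia+g,\qquad y+z\equiv_Ib+h,\qquad g-h\in D'^I_{ab}.
\end{equation}
We apply Lemma~\ref{lem:loc}(a) to $\le'$; the equivalence relation of $\le'_I$ is $\equiv_I$, and $g-h\in D'^I_{ab}$ iff $a+g<'_Ib+h$. If \eqref{eq:cut} holds, then $x+z<'_Iy+z$, so $x+z<'y+z$, so $x<'y$. Conversely, if $x<'y$, then $x\not\equiv y$; take the data of Lemma~\ref{lem:base}. From $x+z\le'y+z$ and $x+z\not\equiv_Iy+z$ we get $x+z<'_Iy+z$, hence $a+g<'_Ib+h$.

By Proposition~\ref{prop:ES} each $\equiv_I$ is definable, and there are finitely many choices of $I,a,b$. So it suffices to show that each $D'^I_{ab}$ is definable. Fix $I,a,b$ and write $D=D^I_{ab}$, $D'=D'^I_{ab}$.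

\subsection*{Step 3: the part decided by the scales}

Membership of $g$ in $D$ or $D'$ depends on the pair $(a+g+u,b+u)$ for large $u$. For $1\le i\le s$ let
\[
W_i=\{g\in\mathbb Z^I:a+g+u\approx_ib+u\notin Z_i\text{ for large }u\}.
\]
If $b+u_0\in Z_i$ for some $u_0\in\mathbb N^I$, then $b+u\in Z_i$ for large $u$, and $W_i=\emptyset$. Otherwise $W_i$ is the set of $g$ with $a+g\mathrel{(\approx_i)_I}b$, and for $g\notin W_i$ we have $a+g+u\not\approx_ib+u$ whenever $a+g+u\in\mathbb N^n$. In both cases,
\begin{equation}\label{eq:notW}
g\notin W_i\ \Longrightarrow\ (a+g+u,b+u)\text{ is not changed by }\mathcal S_i\text{ for large }u,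
\end{equation}
and by Lemma~\ref{lem:loc}(b) the set $W_i$ is empty or a coset $g_0+H_i$ of a subgroup $H_i$ of $\mathbb Z^I$.

For $g\in W_i$ the value $\theta_i(g):=\theta_i(a+g+u,b+u)$ is the same for all large $u$, by (S3). The map $g\mapsto\theta_i(g)$ is affine. Indeed, for $g\in W_i$ and $c\in H_i$, additivity gives $\theta_i(g+c)-\theta_i(g)=\theta_i(a+c+g+u,a+g+u)$ for large $u$; this is the value $\eta(c)$ of $\theta_i(a+c+u',a+u')$ for large $u'$, which does not depend on $g$. Then
\[
\eta(c+c')=\bigl(\theta_i(g_0+c+c')-\theta_i(g_0+c)\bigr)+\bigl(\theta_i(g_0+c)-\theta_i(g_0)\bigr)=\eta(c')+\eta(c),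
\]
so $\eta:H_i\to\Theta_i\cong\mathbb Z^r$ is a homomorphism and $\theta_i(g_0+c)=\theta_i(g_0)+\eta(c)$. Consequently the sets
\[
V_i=\{g\in W_i:\theta_i(g)\ne0\},\qquad V_i^-=\{g\in W_i:\theta_i(g)<'_i0\}
\]
are definable.

If $g\in V_i$, the pair $(a+g+u,b+u)$ is changed by $\mathcal S_i$ for large $u$, so by \eqref{eq:neworder} and Lemma~\ref{lem:loc}(a), $g\in D'$ iff $g\in V_i^-$. If $g$ lies in no $V_i$, then for each $i$ either \eqref{eq:notW} applies or $\theta_i(g)=0$; so the pair is changed by no scale for large $u$, and $g\in D'$ iff $g\in D$. With $V=V_1\cup\dots\cup V_s$ we obtain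
\[
D'=V_1^-\cup\dots\cup V_s^-\cup(D\setminus V),
\]
and it remains to show that $D\setminus V$ is definable.

\subsection*{Step 4: the part inherited from the old order}

The set $D$ is a downset of $(\mathbb Z^I,\le_a)$. We split it along the levels at $a$. On a level with cyclic image the piece of $D$ is definable as it stands. On a dense level it need not be, but there almost all of it is absorbed by $V$.

If $D=\emptyset$ or $D=\mathbb Z^I$, we are done. Otherwise let $C_k,\varphi_k$ be the data of the levels $(I,a,k)$, and call a coset of $C_k$ \emph{critical} if it meets both $D$ and its complement. The coset $C_0$ is critical; cosets of $C_l=N_a$ are not, as their elements are equivalent for $\le_a$; and a coset that contains a critical coset is critical. Of two distinct cosets of $C_k$ one lies entirely below the other, so they cannot both be critical. Let $k^*<l$ be maximal such that $C_{k^*}$ has a critical coset $g^*+C_{k^*}$. Then $g^*+C_k$ is critical for all $k\le k^*$. Put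
\[
D_k=\{g\in g^*+C_k:\varphi_k(g-g^*)<0\}\quad(k<k^*),\qquad D_{k^*}=D\cap(g^*+C_{k^*}).
\]
Then $D=D_0\cup\dots\cup D_{k^*}$. To see this, let $g\notin g^*+C_{k^*}$, and let $k<k^*$ be the index with $g\in g^*+C_k$ and $g\notin g^*+C_{k+1}$; the only $D_j$ that can contain $g$ is $D_k$. If $\varphi_k(g-g^*)<0$, then $g$ lies below the whole critical coset $g^*+C_{k+1}$, which contains an element of $D$, so $g\in D$. If $\varphi_k(g-g^*)>0$, then $g$ lies above it, hence above an element outside $D$, so $g\notin D$.

Each $D_k$ is a union of cosets of $C_{k+1}=\ker\varphi_k$; for $k=k^*$ this holds because no coset of $C_{k^*+1}$ is critical. So in all cases $D_k=\{g\in g^*+C_k:\varphi_k(g-g^*)\in\Delta_k\}$ for a subset $\Delta_k$ of $\varphi_k(C_k)$, and $\Delta_k$ is a nonempty proper downset; for $k=k^*$ this is because $D$ is a downset and $g^*+C_{k^*}$ is critical. We show that each $D_k\setminus V$ is definable.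

\emph{Levels with cyclic image.} Let $\varphi_k(C_k)=\gamma\mathbb Z$ with $\gamma>0$. Then $\varphi_k/\gamma$ is a homomorphism $C_k\to\mathbb Z$, and $\Delta_k=\{\gamma j:j\le d\}$ for some $d\in\mathbb Z$. So $D_k$ is definable, and so is $D_k\setminus V$.

\emph{Dense levels.} Let $\mathcal S_i$ measure $(I,a,k)$, with constant $\kappa$. First, $b$ is within reach of the scale. As $g^*+C_k$ is critical, it contains $g_1,g_2$ with $a+g_1<_Ib\le_Ia+g_2$, so $a+g_1+u\le b+u\le a+g_2+u$ for large $u$. For $g\in g^*+C_k$, apply \eqref{eq:measures} with $c=g-g_2$ and with $g_2+u$ in place of $u$: for large $u$, $a+g+u\approx_ia+g_2+u\notin Z_i$. For $g=g_1$ this shows, by convexity of the $\approx_i$-classes for $\le$, that $b+u\approx_ia+g_2+u$. Hence $a+g+u\approx_ib+u\notin Z_i$ for large $u$, and $g^*+C_k\subseteq W_i$.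

Next, for $g,g'\in g^*+C_k$ and large $u$, (S3) and \eqref{eq:measures} give
\[
\theta_i(g)-\theta_i(g')=\theta_i(a+g+u,a+g'+u)=\kappa\varphi_k(g-g').
\]
So $(g^*+C_k)\setminus V_i$, the zero set of $\theta_i$ on $g^*+C_k$, is empty or a single coset of $C_{k+1}$. Since $D_k$ is a union of such cosets, $D_k\setminus V_i$ is empty or a single coset of $C_{k+1}$. It is therefore definable, and so is $D_k\setminus V=(D_k\setminus V_i)\setminus V$.

Thus $D\setminus V$ is definable. By Step~3 so is $D'$, by Step~2 so is $<'$, and $x\le'y$ iff not $y<'x$. This proves Theorem~\ref{thm:C}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}. \hfill$\square$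

\begin{thebibliography}{9}

\bibitem{Metcalfe}
Metcalfe, \emph{Proof Theory}, chapter of the \emph{Handbook of Mathematical Fuzzy Logic}. See
\texttt{http://www.math.unibe.ch/\allowbreak unibe/\allowbreak portal/\allowbreak fak\_naturwis/\allowbreak a\_dept\_math/\allowbreak a\_inst\_math/\allowbreak content/\allowbreak e19409/\allowbreak e49763/\allowbreak e231082/\allowbreak e293051/\allowbreak pane293052/\allowbreak e303430/\allowbreak report11-07\_ger.pdf}.

\end{thebibliography}
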